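# Torsion-free $\frac1k$-groups that embed in no $\frac1{k+1}$-group

## 1. Pieces, and a torus made of three hexagons

We work with group presentations $\langle S\mid R\rangle$ in which two relators can overlap only along short subwords.

**Definition (pieces and small cancellation).** Let $\mathbb F(S)$ be the free group on $S$. A set $R$ of nontrivial cyclically reduced words in $S^{\pm1}$ is *symmetrized* if it is closed under cyclic permutations and inverses. A *piece* is a word that is a common initial subword of two distinct elements of $R$. For $\lambda>0$, $R$ satisfies $C'(\lambda)$ if every piece $u$ that is an initial subword of some $r\in R$ has $|u|<\lambda|r|$. For an integer $n$, $R$ satisfies $C(n)$ if no element of $R$ is a product of fewer than $n$ pieces. A *$\frac1k$-group on $p$ generators* is a group with a presentation $\langle S\mid R\rangle$, where $|S|=p$ is finite and $R$ is a finite symmetrized set satisfying $C'(1/k)$. A *$\frac1k$-group* is a group with such a presentation for some $p$.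

For example, let $R$ consist of the eight cyclic permutations of $aba^{-1}b^{-1}$ and of its inverse. The initial two-letter words are $ab$, $ba^{-1}$, $a^{-1}b^{-1}$, $b^{-1}a$, $ba$, $ab^{-1}$, $b^{-1}a^{-1}$, $a^{-1}b$. They are all different, so pieces have length at most $1$. Hence $R$ satisfies $C'(\lambda)$ exactly when $\lambda>\frac14$, and it satisfies $C(4)$.

The metric condition implies the counting condition: for integers $\kappa\ge1$,
$$C'(1/\kappa)\ \Longrightarrow\ C(\kappa+1).\tag{1}$$
Indeed, if $r=u_1\cdots u_j$ with all $u_i$ pieces, then $u_i$ is an initial subword of a cyclic permutation of $r$, so $|u_i|<|r|/\kappa$. Summing over $i$ gives $j>\kappa$.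

Every $\frac1{k+1}$-group is a $\frac1k$-group. Are there really more $\frac1k$-groups? The following conjecture appears in "Asymptotic Invariants Of Infinite Groups": for every $p\ge2$ and $k\ge6$ there is a torsion-free $\frac1k$-group on $p$ generators that is not isomorphic to any $\frac1{k+1}$-group, and moreover does not even embed into one. We shall prove that it is true.

By (1), a $\frac1{k+1}$-group has a $C(k+2)$ presentation. Put $N=k+1$. It is then enough to find a torsion-free group with a $C'(1/k)$ presentation on $p$ generators, where $1/k>1/N$, that embeds into no group with a $C(N+1)$ presentation. This makes sense for $N=6$ too, and if we also allow any number of generators, that case is easy. We begin there.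

Tile the plane by regular hexagons centered at the points of $\mathbb Z[\zeta]$, $\zeta=e^{2\pi i/3}$. Color the hexagon centered at $s+t\zeta$ by $s+t$ mod $3$. Since $\zeta^2=-1-\zeta$ and $-2\equiv1$, each of the steps $1,\zeta,\zeta^2$ raises the color by $1$. The neighbors of a center $z$, counterclockwise, are
$$z+1,\quad z-\zeta^2,\quad z+\zeta,\quad z-1,\quad z+\zeta^2,\quad z-\zeta,$$
so their colors are alternately one more and one less than that of $z$. In particular, the three hexagons at a vertex have three different colors. Let $T$ be the lattice of translations preserving colors; it has index $3$ in $\mathbb Z[\zeta]$. The quotient $\mathbb R^2/T$ is a torus tiled by three hexagons $A,B,C$ (colors $0,1,2$). It has $3\cdot6/2=9$ edges and $3\cdot 6/3=6$ vertices, all of degree $3$. Let $x_i$, $y_i$, $z_i$ $(i=0,1,2)$ be the edge of $A$, of $B$, of $C$ respectively in direction $\zeta^i$ from its center. It is oriented along the positive boundary of that hexagon, and it separates $A$ from $B$, $B$ from $C$, and $C$ from $A$ respectively. Every edge of the tiling is obtained once modulo $T$ in this way. The boundary words are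
$$r_A=x_0z_2^{-1}x_1z_0^{-1}x_2z_1^{-1},\quad r_B=y_0x_2^{-1}y_1x_0^{-1}y_2x_1^{-1},\quad r_C=z_0y_2^{-1}z_1y_0^{-1}z_2y_1^{-1}.$$

Let $\Gamma_0$ be the group with these nine generators and three relators, and let $R_0$ be the symmetrized closure of the relators. In $r_A$ and its cyclic permutations, two consecutive letters have the form $xz^{-1}$ or $z^{-1}x$. In $r_A^{-1}$ they have the form $zx^{-1}$ or $x^{-1}z$. For $r_B$ we get $yx^{-1},x^{-1}y$, for $r_B^{-1}$ we get $xy^{-1},y^{-1}x$, for $r_C$ we get $zy^{-1},y^{-1}z$, and for $r_C^{-1}$ we get $yz^{-1},z^{-1}y$. These twelve forms are different, and each letter occurs once in a relator. So the first two letters of an element of $R_0$ determine it, and pieces have length at most $1$. Hence $R_0$ satisfies $C'(\lambda)$ for every $\lambda>\frac16$.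

Which group is it? The complex with one vertex, nine edges and three hexagonal cells is the torus with its six vertices identified. This is homotopy equivalent to the torus with five circles wedged on. So $\Gamma_0\cong\mathbb Z^2*\mathbb F_5$. It is torsion-free, since an element of finite order in a free product is conjugate into a factor.

**Proposition 1 (the hexagonal case).** The torsion-free group $\Gamma_0$ has a finite $C'(\lambda)$ presentation for every $\lambda>\frac16$, and it does not embed into any group with a $C(7)$ presentation (finite or infinite).

Only the last clause remains. The reason is an Euler characteristic count. A torus has $\chi=0$, but a surface tiled by polygons with at least $7$ sides and at least three corners at each vertex has $\chi<0$. To use this we must turn an arbitrary map of a torus into a tiling. That is the work of the next two sections, which we do for all $n\ge6$ at once, because the general case will need it.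

## 2. The complex of a subgroup

Let $R$ be a symmetrized set in $F=\mathbb F(S)$, with $S$ possibly infinite, and let $\langle\langle R\rangle\rangle\le P\le F$. We want a complex with fundamental group $P/\langle\langle R\rangle\rangle$, a subgroup of $\langle S\mid R\rangle$, in which small cancellation is visible.

**Definition (the complex $K_P$).** Let $G_P$ be the covering graph of the rose on $S$ with $\pi_1(G_P)=P$. A path in $G_P$ is determined by its initial vertex and its label. Let $K_P$ be obtained from $G_P$ by attaching one 2-cell for each equivalence class, under cyclic shift and inversion, of closed paths labelled by elements of $R$.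

The vertices of $G_P$ are the cosets $Pg$. A path labelled $r\in R$ from $Pg$ ends at $Pgr=P(grg^{-1})g=Pg$, so every path labelled by an element of $R$ is closed. The cells kill exactly the elements $grg^{-1}$ $(g\in F,\ r\in R)$, so $\pi_1(K_P)=P/\langle\langle R\rangle\rangle$.

Two examples. For $R$ coming from $aba^{-1}b^{-1}$, taking $P=F$ gives the torus with one square, and $P=\langle\langle R\rangle\rangle$ gives the plane with its square grid. For $S=\{x\}$, $R=\{x^n,x^{-n}\}$ and $P=\langle x^n\rangle$, the graph is a cycle of length $n$. All closed paths labelled $x^{\pm n}$ are equivalent, so $K_P$ is a disc. The universal cover of the presentation complex would have $n$ discs on the same cycle, hence spheres. Attaching one cell per class avoids these.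

We choose a direction $\partial\sigma$ of the boundary path of each 2-cell $\sigma$. The path $\partial\sigma$ is never a cyclic shift of $(\partial\sigma)^{-1}$, because a nontrivial element $x$ of a free group is not conjugate to $x^{-1}$. To see the latter, let $gxg^{-1}=x^{-1}$. Then $g^2$ commutes with $x$. If $g\ne1$, then $g$ and $x$ both lie in the centralizer of $g^2\neq1$, which is cyclic, so they commute. If $g=1$, they commute too. So $x=x^{-1}$, and $x=1$.

Let $K=K_P$. As $K$ is 2-dimensional, $H_2(K)=\ker(C_2(K)\to C_1(K))\subset C_2(K)$, where $C_2(K)$ is free abelian on the 2-cells. Let $|z|_1$ be the $\ell^1$-norm on $C_2(K)$. For a map $f:\Sigma\to K$ of a closed oriented surface, the coefficient of $f_*[\Sigma]$ at $\sigma$ is the local degree of $f$ over interior points of $\sigma$.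

## 3. Tiling a surface over $K_P$, and Euler's formula

**Definition (complexity and operations).** For a closed oriented surface $\Sigma$, possibly disconnected or empty, put $\chi_-(\Sigma)=\sum_C\max(0,-\chi(C))$ over its components $C$. The *operations* are surgery (cut along an embedded circle and cap both sides by discs) and discarding components.

For instance, $\chi_-$ is $0$ for unions of spheres and tori, and $2g-2$ for a connected surface of genus $g\ge1$.

Operations do not increase $\chi_-$. This is clear for discarding. It is also clear for nonseparating surgery, which raises $\chi$ of one component by $2$. Suppose surgery separates $C$ into $C_1,C_2$; then $\chi(C_1)+\chi(C_2)=\chi(C)+2$. If one of them is a sphere, the other has Euler characteristic $\chi(C)$. If neither is, then $\chi(C_1),\chi(C_2)\le0$, and $\chi_-$ drops by $2$. Moreover, operations turn unions of spheres into unions of spheres.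

**Definition (combinatorial surface).** A *combinatorial surface over $K$* is a closed oriented surface with a finite cell structure by polygons, called *faces* (one or two sides are allowed), and a map to $K$ that on each face is a characteristic map of a 2-cell and that sends open edges homeomorphically onto open edges.

A face over $\sigma$ contributes $+\sigma$ or $-\sigma$ to the class. The sign is $+$ if its positively oriented boundary path is a shift of $\partial\sigma$, and $-$ if it is a shift of $(\partial\sigma)^{-1}$. We just saw that both cannot happen. The torus of Section 1 with its map to the complex of $\langle S\mid R_0\rangle$ (the case $P=F$) is an example with three faces and class $A+B+C$.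

**Lemma 2.** Let $f:\Sigma\to K$ be a map of a closed oriented surface. There is a combinatorial surface $f':\Sigma'\to K$ with $f'_*[\Sigma']=f_*[\Sigma]$ and with $\Sigma'$ obtained from $\Sigma$ by operations. If for certain $m$ polygons with disjoint interiors in $\Sigma$ (closed discs mapped to $\Sigma$, injectively on interiors) $f$ is a characteristic map of a 2-cell on each of them and maps the rest of $\Sigma$ into $K^1$, then $\Sigma'$ can be chosen with $m$ faces.

*Proof.*

**Step 1: concentrate the map on discs.** We want disjoint closed discs $d_1,\dots,d_m\subset\Sigma$ on which $f$ is a characteristic map, with $\Sigma_0=\Sigma\setminus\bigcup\operatorname{int}d_i$ mapped into $K^1$. By compactness $f(\Sigma)$ meets finitely many open 2-cells; identify each with the open unit disc. After a homotopy, $f$ is smooth over the open disc of radius $\frac12$. By Sard's theorem this disc contains a regular value, and an isotopy of the cell moves it to the center. The preimage of the center is compact and discrete, so finite. By the inverse function theorem and compactness, a small closed disc around the center has as preimage finitely many disjoint closed discs, each mapped homeomorphically. Now compose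 with the map $K\to K$, homotopic to the identity rel $K^1$, that expands each small disc to its whole cell and pushes the rest of the cell radially to its boundary. This gives the discs $d_i$.

Under the second hypothesis no preliminary homotopy is needed. A small disc at the center of a cell has as preimage one disc in the interior of each given polygon over that cell, mapped homeomorphically. The expansion then gives exactly $m$ discs.

**Step 2: pair the sides of the discs.** Each $d_i$ is a polygon whose sides are mapped, homeomorphically on interiors, to edges. Homotope $f|_{\Sigma_0}$ rel boundary to be transverse to the midpoints of the edges. The preimage $M$ of the midpoints is a compact properly embedded 1-manifold in $\Sigma_0$, and $\partial M$ is the set of midpoints of sides of the $d_i$. An arc of $M$ has two different endpoints, so it joins two different sides, mapped to the same edge.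

These two sides traverse that edge in opposite directions with respect to the boundary orientations of the polygons. Indeed, $M$ is cooriented by the direction of the edge and $\Sigma_0$ is oriented, so $M$ is oriented: let $\tau$ be the tangent such that ($\tau$, conormal) is a positive frame. At an endpoint let $b$ be the tangent of $\partial\Sigma_0$ and $\nu$ the inner normal, with $(b,\nu)$ positive. If $f$ traverses the edge forward along $b$, the conormal is on the side of $b$; as $(-\nu,b)$ is positive, $\tau$ points outward. If $f$ traverses it backward, $\tau$ points inward. An arc enters $\Sigma_0$ at one end and leaves it at the other, so both cases occur, once each.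

**Step 3: glue.** Glue the polygons $d_i$ along the pairs of sides joined by arcs, by the identifications given by $f$. By Step 2 the gluing respects orientations, so we get a closed oriented surface $\Sigma'$ and a combinatorial map $f'$ with $m$ faces. Both classes are the signed sum of the cells of the $d_i$, because $\Sigma_0$ is mapped to $K^1$.

**Step 4: compare $\Sigma'$ with $\Sigma$.** Let $U\subset\Sigma$ be a regular neighborhood of the union of the $d_i$ and the arcs of $M$: discs with strips attached. Removing small discs around the vertices of $\Sigma'$ leaves the same discs with strips attached in the same, orientable, pattern. So $\Sigma'$ is $U$ with all its boundary circles capped by discs. Thus $\Sigma'$ arises from $\Sigma$ by surgery along the circles of $\partial U$, followed by discarding the components that do not meet $U$. $\square$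

**Proposition 3.** Let $R$ satisfy $C(n)$ with $n\ge6$, let $K=K_P$, let $f:\Sigma\to K$ be a map of a closed oriented surface and $z=f_*[\Sigma]$. Then
$$(n-6)\,|z|_1\le6\,\chi_-(\Sigma).\tag{2}$$
If all components of $\Sigma$ are spheres, then $z=0$.

*Proof.* Among all combinatorial surfaces over $K$ with class $z$ obtained from $\Sigma$ by operations (they exist by Lemma 2), choose $\Sigma'$ with the fewest faces.

**Step 1: $\Sigma'$ is reduced.** This step rules out mirror pairs of faces. Let $\varepsilon$ be an oriented edge of $\Sigma'$ with faces $\Delta_1,\Delta_2$ on its two sides. Let $\beta_1,\beta_2$ be the closed paths in $K^1$ obtained by reading $\partial\Delta_1$, resp. $\partial\Delta_2$, starting along $\varepsilon$. One is read with and the other against the boundary orientation. We claim that $\beta_1\ne\beta_2$.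

Suppose $\beta_1=\beta_2$. Since there is one cell per class of closed paths, $\Delta_1,\Delta_2$ map to the same cell $\sigma$. Their positive boundary paths are, up to shift, inverse to each other, so their signs are opposite. In particular $\Delta_1\ne\Delta_2$. Let $\ell$ be the length of $\beta_1$.

If $\ell=1$, both faces are monogons bounded by $\varepsilon$. Together they form a sphere component of class $\sigma-\sigma=0$. Discarding it leaves class $z$ with fewer faces, a contradiction.

If $\ell\ge2$, glue the two polygons along $\varepsilon$ to a polygon $\mathcal Q$ with $2\ell-2$ sides, which maps to $\Sigma'$ injectively on its interior. Its boundary is mapped to a closed path $\gamma\gamma^{-1}$, which is null-homotopic in the graph $K^1$. Replace the map on $\mathcal Q$ by a map into $K^1$ with the same boundary values. The class changes by $\sigma-\sigma=0$, and everything outside the remaining faces goes to $K^1$. By the second part of Lemma 2 we get a combinatorial surface with class $z$ and two fewer faces, obtained by operations, again a contradiction.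

**Step 2: every face meets a vertex of degree at least $3$.** We need this in order to cut face boundaries into arcs. Let $C$ be a component of $\Sigma'$. Its 1-skeleton is connected, since faces are discs. At a vertex of degree $1$ some face would have consecutive boundary letters $y,y^{-1}$, which is impossible because labels of faces are cyclically reduced. Suppose some face has only vertices of degree $2$ on its boundary. At such a vertex the boundary path enters by one edge end and leaves by the other. So the edges it traverses form a whole component of the 1-skeleton, and the 1-skeleton of $C$ is a circle. Its regular neighborhood is an annulus, so $C$ consists of two faces, each with this circle, traversed once, as boundary. Then $\beta_1=\beta_2$ for any edge, contrary to Step 1.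

**Step 3: arcs are labelled by pieces.** This is where $C(n)$ enters. Call *arcs* the maximal edge paths whose interior vertices have degree $2$ and whose endpoints have degree at least $3$. By Step 2, every edge lies on an arc, the edges of an arc are distinct, and the boundary of each face is a concatenation of complete arcs. Let $\eta$ be an arc, read in either direction. The boundary paths of the faces on its two sides, read from the start of $\eta$, both begin with $\eta$. They are the paths $\beta_1\neq\beta_2$ for the first edge of $\eta$. They start at the same vertex of $G_P$, and their labels $r_1,r_2\in R$ begin with the label of $\eta$. A path is determined by its initial vertex and label, so $r_1=r_2$ would give $\beta_1=\beta_2$. Hence $r_1\ne r_2$, and the label of $\eta$ is a piece.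

**Step 4: count.** The boundary label of a face, read from a vertex of degree at least $3$, is an element of $R$ and a product of as many pieces as the face has arcs on its boundary. By $C(n)$ this number is at least $n$. Let $C$ have $v$ vertices of degree at least $3$, $e$ arcs and $F_C$ faces. Each arc has two sides and two ends, so $2e\ge nF_C$ and $2e\ge3v$, and
$$-\chi(C)=e-v-F_C\ \ge\ \tfrac e3-F_C\ \ge\ \tfrac{n-6}6\,F_C\ \ge\ 0 .$$
So no component of $\Sigma'$ is a sphere. If $\Sigma$ is a union of spheres, so is $\Sigma'$; hence $\Sigma'=\emptyset$ and $z=0$. In general, summing over components,
$$(n-6)|z|_1\le(n-6)\sum_CF_C\le6\chi_-(\Sigma')\le6\chi_-(\Sigma).\qquad\square$$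

## 4. No torus in a $C(7)$ group

One more observation lets us move homology classes from a group into a group that contains it.

**Lemma 4.** Let $X$ be a connected aspherical 2-dimensional complex whose fundamental group embeds into $\Gamma'=\langle S'\mid R'\rangle$, with $R'$ symmetrized. Let $P\le\mathbb F(S')$ be the preimage of the image of $\pi_1(X)$, and $\widehat K=K_P$, formed with $R'$. There is a map $\Phi:X\to\widehat K$ for which $\Phi_*:H_2(X)\to H_2(\widehat K)\subset C_2(\widehat K)$ is injective.

*Proof.* We have $\pi_1(\widehat K)=P/\langle\langle R'\rangle\rangle\cong\pi_1(X)$. Both complexes are connected and 2-dimensional, so any homomorphism between their fundamental groups is induced by a map. To build it, send a maximal tree to a point and each remaining edge to a loop realizing the image of the corresponding element. The boundary of each 2-cell becomes null-homotopic, and the map extends. Choose in this way $\Phi:X\to\widehat K$ inducing an isomorphism and $\Psi:\widehat K\to X$ inducing the inverse isomorphism. Then $\Psi\Phi$ induces the identity on $\pi_1(X)$, and since $X$ is aspherical, $\Psi\Phi\simeq\mathrm{id}_X$. So $\Psi_*\Phi_*=\mathrm{id}$ on $H_2(X)$. $\square$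

*End of the proof of Proposition 1.* Suppose $\Gamma_0$ embeds into $\Gamma'$ with a $C(7)$ presentation. Then its subgroup $\mathbb Z^2=\pi_1(\mathbb T)$ embeds, where $\mathbb T$ is the torus, which is aspherical. By Lemma 4, $\Phi_*[\mathbb T]\neq0$. But (2) with $n=7$ gives $|\Phi_*[\mathbb T]|_1\le6\chi_-(\mathbb T)=0$. This contradiction proves Proposition 1. $\square$

## 5. From $N=6$ to $N\ge7$: what one surface cannot see

Here is what we want in general.

**Theorem A.** For all $p\ge2$, $k\ge6$ there is a torsion-free $\frac1k$-group $\Gamma$ on $p$ generators which does not embed into any $\frac1{k+1}$-group (in particular it is not isomorphic to one).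

**Theorem B.** Let $p\ge2$, let $N\ge6$ be an integer and let $\lambda>1/N$ be real. There is a torsion-free group $\Gamma$ with a finite $C'(\lambda)$ presentation on $p$ generators which does not embed into any group admitting a $C(N+1)$ presentation $\langle S'\mid R'\rangle$ ($S',R'$ possibly infinite, torsion allowed).

Theorem A is the case $N=k+1\ge7$, $\lambda=\frac1k>\frac1{k+1}$ of Theorem B, because by (1) a $\frac1{k+1}$-group has a $C(k+2)=C(N+1)$ presentation. The bound $\lambda>1/N$ is sharp. If $\lambda\le1/N$, then $C'(\lambda)\Rightarrow C'(1/N)\Rightarrow C(N+1)$, and $\Gamma$ itself would have a $C(N+1)$ presentation. To prove Theorem B we may decrease $\lambda$, so from now on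
$$\tfrac1N<\lambda\le\tfrac1{N-1}.\tag{3}$$
Then $C'(\lambda)$ implies $C'(\frac1{N-1})$, hence $C(N)$ by (1).

What changes when $N\ge7$? The natural first try is to replace the hexagonal torus by a surface $S_0$ tiled by $c$ $N$-gons, three different ones at each vertex. (Section 6 constructs such surfaces.) There are $cN/2$ edges and $cN/3$ vertices, so
$$\chi_-(S_0)=-\chi(S_0)=\frac{c(N-6)}6.\tag{4}$$
Suppose a group containing $\pi_1(S_0)$ embeds into a $C(N+1)$ group. Then (2) with $n=N+1$ gives, for the image of the class of $S_0$,
$$|\Phi_*[S_0]|_1\le c\,\frac{N-6}{N-5}.\tag{5}$$
For $N=6$ the right side is $0$. For $N\ge7$ it is at least $c/2\ge\frac32$, and injectivity of $\Phi_*$ only gives $|\Phi_*[S_0]|_1\ge1$. There is no contradiction.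

The gap is real. Present a group $\Gamma_1$ as in Section 1, with one generator per edge and one relator per face of $S_0$. Then $\Gamma_1$ is the free product of $\pi_1(S_0)$ and a free group. Let $g$ be the genus of $S_0$; here $g\ge2$ since $\chi(S_0)<0$. We can also present $\Gamma_1$ by $a_1,b_1,\dots,a_g,b_g$, some free letters, and the single relator $\prod_i a_ib_ia_i^{-1}b_i^{-1}$. The two-letter cyclic subwords of this relator are $a_ib_i,\ b_ia_i^{-1},\ a_i^{-1}b_i^{-1},\ b_i^{-1}a_{i+1}$ (indices mod $g$). Those of its inverse are $b_i^{-1}a_i^{-1},\ a_ib_i^{-1},\ b_ia_i,\ a_{i+1}^{-1}b_i$. They are all different, so pieces have length at most $1$, and this presentation satisfies $C(4g)$. By (4), $4g=4+c(N-6)/3$, which is at least $N+1$ as soon as $c\ge 3(N-3)/(N-6)$. For such $S_0$ the group $\Gamma_1$ itself has a $C(N+1)$ presentation, in which the class made of $c$ cells has become a single cell.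

So the count of cells in a class is not an invariant of the group. Inequality (5) asks for a saving of the factor $\frac{N-6}{N-5}$, and a single class allows it. We need a family of classes for which no saving by such a factor is possible on average.

Suppose $\Gamma=\pi_1(X)$ carries surfaces with classes $s_x$, indexed by a finite set $\mathbb V$. Let each $s_x$ be a sum of $c$ cells, and let each cell be used by exactly $q$ of them, so that there are $c|\mathbb V|/q$ cells. For a 2-cell $d$ of the target let $\theta_d(x)$ be the coefficient of $\Phi_*s_x$ at $d$. Then
$$\sum_x|\Phi_*s_x|_1=\sum_d\sum_x|\theta_d(x)|\ \ge\ \#\{d:\theta_d\ne0\}\cdot\min_{\theta_d\neq0}|\operatorname{supp}\theta_d| .\tag{6}$$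
Injectivity forces the first factor to be at least the rank of the span of the $s_x$. If this rank is close to the number $c|\mathbb V|/q$ of cells, and if every possible nonzero $\theta_d$ has support not much smaller than $q$, then the right side is close to $c|\mathbb V|$. By (5) the left side is at most $c|\mathbb V|\frac{N-6}{N-5}$, and we have a contradiction. Unrelated copies of one surface ($q=1$) do not suffice: the rank is $|\mathbb V|$, a factor $c$ too small. The surfaces have to share cells in a way that is both nearly independent and rigid.

We take $\mathbb V=\mathbb F_q^3$ and let the cell that surface $x$ uses over the face $\varphi$ depend only on $x$ modulo a line $\langle p_\varphi\rangle$. An edge between $\varphi$ and $\psi$ must be shared by all surfaces sharing either cell, so it depends only on $x$ modulo the plane $\langle p_\varphi,p_\psi\rangle$. This explains the dimension. In $\mathbb F_q^2$ such a plane would be everything, the edges would carry no parameter, and the $q$ different relators over one face would all be the same word. In dimension $3$, two planes at a corner of $\varphi$ meet only in $\langle p_\varphi\rangle$, so two consecutive letters remember the relator.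

## 6. The surface $S_0$ and relators indexed by lines in $\mathbb F_q^3$

**Step 1: the tiled surface.** There is a closed connected oriented surface $S_0$ with a cell structure such that

* (S1) every vertex has degree $3$;
* (S2) every face is an $N$-gon with $N$ distinct boundary edges;
* (S3) the three faces at each vertex are distinct.

Take the regular tessellation of $\mathbb H^2$ (if $N\ge7$) or $\mathbb R^2$ (if $N=6$) by $N$-gons, three at each vertex, with orientation-preserving symmetry group $\Delta$, which is transitive on faces. $\Delta$ is finitely generated, by the rotation about the center of a face $Q$ and the half-turn about the midpoint of one of its edges. Indeed, these move $Q$ to all its neighbors, hence by induction to all faces, and they generate the stabilizer of $Q$. $\Delta$ is linear, as $\mathrm{PSL}_2(\mathbb R)$ acts faithfully by conjugation on traceless matrices, and Euclidean isometries are affine matrices in $\mathrm{GL}_3(\mathbb R)$. By Mal'cev's theorem, finitely generated linear groups are residually finite. So every nontrivial element of $\Delta$ is missed by some normal subgroup of finite index.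

Let $\mathrm{St}(Q)$ be the union of the closed faces meeting $Q$. By proper discontinuity the set
$$Z=\{\gamma\in\Delta:\gamma\ne1,\ \gamma\,\mathrm{St}(Q)\cap\mathrm{St}(Q)\ne\emptyset\}$$
is finite. Intersecting finitely many subgroups we get a normal subgroup $T$ of finite index with $T\cap Z=\emptyset$. If $1\ne\gamma\in T$ and $\gamma\,\mathrm{St}(\delta Q)\cap\mathrm{St}(\delta Q)\neq\emptyset$ for some $\delta\in\Delta$, then $\delta^{-1}\gamma\delta\in T\cap Z$, a contradiction. Every point lies in some $\delta Q$, so $T$ acts freely. The quotient $S_0$ is a closed connected oriented surface, and the star of every face embeds in it. This gives (S1)–(S3). For $N=6$ the torus of Section 1 is an example.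

Let $c$ be the number of faces of $S_0$. By (S3), $c\ge3$, and (4) holds.

**Step 2: lines and planes.** These index the cells and edges. Fix a prime
$$q>2c(N-5)\tag{7}$$
and let $\mathbb V=\mathbb F_q^3$. For the faces $\varphi$ of $S_0$ choose distinct $t_\varphi\in\mathbb F_q$ and put $p_\varphi=(1,t_\varphi,t_\varphi^2)$. By Vandermonde any three of these vectors are linearly independent, and they are pairwise non-proportional. For an edge $e$ between the faces $\varphi,\psi$, which are distinct by (S3), put $\Lambda_e=\langle p_\varphi,p_\psi\rangle$, a plane.

**Step 3: words over a large alphabet.** Here we define relators whose pieces are single letters. Let $\mathcal A$ be the alphabet of letters $x_{e,h}$, where $e$ is an edge of $S_0$ with a fixed orientation and $h\in\mathbb V/\Lambda_e$. For the reversed edge put $x_{e^{-1},h}=x_{e,h}^{-1}$. For a face $\varphi$ with positively oriented boundary $\varepsilon_1\cdots\varepsilon_N$ and $w\in\mathbb V/\langle p_\varphi\rangle$ put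
$$\rho_{\varphi,w}=x_{\varepsilon_1,w}\,x_{\varepsilon_2,w}\cdots x_{\varepsilon_N,w},$$
where in the $i$-th letter $w$ is reduced modulo $\Lambda_{\varepsilon_i}\supset\langle p_\varphi\rangle$. Let $\mathcal R$ be the symmetrized closure of all the $\rho_{\varphi,w}$. We use two properties.

**(W1)** *Every element of $\mathcal R$ has length $N$, and its letters come from $N$ distinct elements of $\mathcal A$.* This is (S2).

**(W2)** *Two elements of $\mathcal R$ with the same first two letters are equal. Moreover, an element of $\mathcal R$ determines $(\varphi,w)$, the sense of reading and the starting point.* Let the first two letters be $x_{\varepsilon,h}x_{\varepsilon',h'}$, and let $v$ be the terminal vertex of $\varepsilon$. By (S2) the terminal end of $\varepsilon$ and the initial end of $\varepsilon'$ are different edge ends at $v$. Since $v$ has degree $3$, they span exactly one corner. This determines the face $\varphi$ and the sense of reading, and by (S2) also the starting point. Let $\psi,\psi'$ be the other two faces at $v$, so that $\varepsilon$ lies between $\varphi$ and $\psi$, and $\varepsilon'$ between $\varphi$ and $\psi'$. By (S3), $p_\varphi,p_\psi,p_{\psi'}$ are linearly independent, so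
$$\Lambda_\varepsilon\cap\Lambda_{\varepsilon'}=\langle p_\varphi,p_\psi\rangle\cap\langle p_\varphi,p_{\psi'}\rangle=\langle p_\varphi\rangle .$$
Two values of $w$ giving the same $(h,h')$ differ by an element of this intersection, so $(h,h')$ determines $w\in\mathbb V/\langle p_\varphi\rangle$.

## 7. Substituting long words in $p$ letters

The alphabet $\mathcal A=\{x_1,\dots,x_M\}$ is large, and we are allowed only $p\ge2$ letters. We replace the $x_i$ by long words over two letters that overlap very little.

Let $S=\{s_1,\dots,s_p\}$, $a=s_1$, $b=s_2$, $A=a^{-1}$. Take an integer $m\ge8$ with
$$m+4<\lambda N(m-2),\tag{8}$$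
which is possible as $\lambda N>1$. Take $B\ge Mm+1$, to be chosen large below, and distinct integers $n_{ij}\in[B,B+Mm)$ for $1\le i\le M$, $1\le j\le m$. Put
$$W_i=a\,b^{n_{i1}}a\,b^{n_{i2}}a\cdots a\,b^{n_{im}}a,\qquad \tau=B+Mm+1\le2B,\qquad L=m\tau+1 .$$
Then $mB\le|W_i|\le L$, and every subword $ab^{n_{ij}}a$ has length at most $\tau$.

**Step 1: cancellation at junctions.** We want to know what the relators look like after reduction. For $\rho=y_1\cdots y_N\in\mathcal R$ substitute $x_i\mapsto W_i$ and reduce cyclically. At the junction of $y_t=x_i^\eta$ and $y_{t+1}=x_{i'}^{\eta'}$ (indices of $y$ mod $N$; $i\ne i'$ by (W1)) we see after reduction: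

* no cancellation, $\cdots a\cdot a\cdots$ or $\cdots A\cdot A\cdots$, if $\eta=\eta'$;
* $\cdots A\,b^d\,a\cdots$ with $d=n_{i'1}-n_{i1}\ne0$, if $(\eta,\eta')=(-1,1)$;
* $\cdots a\,b^d\,A\cdots$ with $d=n_{im}-n_{i'm}\neq0$, if $(\eta,\eta')=(1,-1)$.

For instance, in the second case $W_i^{-1}W_{i'}=\cdots A\,b^{-n_{i1}}A\cdot a\,b^{n_{i'1}}a\cdots$, where $Aa$ cancels and the two $b$-runs merge to $b^d$. In the last two cases one of the two adjacent $b$-runs cancels completely. The remaining run $b^d$, with $|d|<Mm$, is a part of the other, and we assign it to the word from which it comes. At most $\tau$ letters are lost at each end of each $W_i^{\pm1}$. As $mB\ge8B\ge4\tau$, the two ends do not interfere. We obtain a cyclically reduced cyclic word $r(\rho)=V_1\cdots V_N$, with $V_t$ a subword of $W_i^\eta$ for $y_t=x_i^\eta$, and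
$$mB-2\tau\le|V_t|\le L,\qquad|V_t|\ge2\tau.\tag{9}$$
As cyclic words, $r(\rho^{-1})=r(\rho)^{-1}$.

**Step 2: blocks.** These are the markers by which we recognize letters of $\rho$ inside $r(\rho)$. Call an occurrence of $ab^{n_{ij}}a$ a *block of type* $(i,j,1)$ and an occurrence of $Ab^{-n_{ij}}A$ a block of type $(i,j,-1)$. As the $n_{ij}$ are distinct, the type is well defined. The first and last letters of a block are cyclically consecutive $a^{\pm1}$-letters. Two consecutive $a^{\pm1}$-letters separated by a junction form $aa$, $AA$, $Ab^da$ or $ab^dA$, which are not blocks. Two consecutive $a^{\pm1}$-letters inside one $V_t$ do form a block. So: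

* blocks occur only inside the $V_t$; those in $V_t$ with $y_t=x_i^\eta$ have types $(i,j,\eta)$, include all $2\le j\le m-1$, and are consecutive in the cyclic order of blocks;
* by (W1), each type occurs at most once in $r(\rho)$;
* before the first and after the last $a^{\pm1}$-letter of $V_t$ there are fewer than $Mm$ letters, and a block has length at most $\tau$, so the last (first) block of $V_t$ lies in its last (first) $2\tau$ letters.

Let $R$ be the symmetrized closure of the words $r_{\varphi,w}:=r(\rho_{\varphi,w})$.

**Lemma 5.** (a) Suppose that cyclic words $r(\rho_1),r(\rho_2)$ ($\rho_1,\rho_2\in\mathcal R$) both contain consecutive blocks of types $(i,j,\eta),(i',j',\eta')$, in this order, with $i\ne i'$. Then $\rho_1,\rho_2$ are cyclic permutations of each other. Hence distinct pairs $(\varphi,w)$ give relators $r_{\varphi,w}$ that are not cyclically conjugate up to inversion. No $r_{\varphi,w}$ is a proper power.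

(b) Every piece of $R$ has length at most $L+4\tau$. For $B$ large, $R$ satisfies $C'(\lambda)$.

*Proof of (a).* The blocks of each $V_t$ are consecutive, and every $V_t$ contains a block. So two consecutive blocks with $i\neq i'$ lie in some $V_t$ and $V_{t+1}$, and $x_i^\eta x_{i'}^{\eta'}$ is a cyclic subword of both $\rho_1$ and $\rho_2$. By (W2) they agree up to cyclic permutation. If $r(\rho_{\varphi,w})=r(\rho_{\varphi',w'}^{\pm1})$ as cyclic words, their cyclic block sequences agree. So $\rho_{\varphi,w}$ is a cyclic permutation of $\rho_{\varphi',w'}^{\pm1}$, and (W2) gives $(\varphi,w)=(\varphi',w')$. Finally, $r_{\varphi,w}$ contains blocks, and each type occurs at most once. In a proper power it would occur at least twice.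

*Proof of (b).* The plan is that a long piece sees a junction and hence determines the whole relator. Let $u$ be a common initial subword of $r_1\ne r_2$ in $R$, with $r_i$ a cyclic permutation of $r(\rho_i)$, $\rho_i\in\mathcal R$. Suppose $|u|>L+4\tau$. By (9), $u$ is not contained in a single $V_s$. Along $r(\rho_1)=V_1\cdots V_N$ (cyclically) we have $u=\alpha V_{s+1}\cdots V_{s+j-1}\beta$, where $j\ge1$, $\alpha$ is a nonempty suffix of $V_s$ and $\beta$ is a nonempty prefix of $V_{s+j}$.

If $j=1$, then $|\alpha|,|\beta|\le L$, so both exceed $4\tau$. If $j=2$, then $|V_{s+1}|\le L$, so one of $|\alpha|,|\beta|$ exceeds $2\tau$, and $V_{s+1}$ is wholly contained in $u$. If $j\ge3$, then $V_{s+1}V_{s+2}$ is contained in $u$. As $|V_{t}|\ge2\tau$ always, in all cases there is a $t$ such that $u$ contains the last $2\tau$ letters of $V_t$ followed by the first $2\tau$ letters of $V_{t+1}$. So $u$ contains the last block of $V_t$ and the first block of $V_{t+1}$. These are consecutive blocks of $r(\rho_1)$, of types $(i,j_1,\eta),(i',j_2,\eta')$ with $i\ne i'$.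

Both also appear in $u$ as an initial subword of $r_2$. They are consecutive there as well. Indeed, a block starting strictly between their starting points ends at the next $a^{\pm1}$-letter, hence not after the start of the second block. So it would lie in the segment of $u$ spanned by the two blocks, and it would occur in $r_1$ too. By (a), $\rho_1,\rho_2$ are cyclic permutations of each other, so $r(\rho_1)=r(\rho_2)$ as cyclic words. The unique occurrence of the block of type $(i,j_1,\eta)$ in this cyclic word is at the same distance from the initial points of $r_1$ and of $r_2$. Hence $r_1=r_2$, a contradiction. This proves the bound on pieces.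

By (9) every $r\in R$ has $|r|\ge N(mB-2\tau)$. Let $B\to\infty$ with $M,m$ fixed. Then $\tau/B\to1$, so
$$\frac{L+4\tau}B\to m+4,\qquad\frac{\lambda N(mB-2\tau)}B\to\lambda N(m-2)>m+4$$
by (8). So for $B$ large every piece is shorter than $\lambda|r|$ for every $r\in R$. $\square$

Fix such a $B$ and let $\Gamma=\langle S\mid R\rangle$. This is a finite $C'(\lambda)$ presentation on $p$ generators, and by (3) it satisfies $C(N)$.

## 8. The complex $X$ and its $q^3$ surface classes

Let $X$ be the complex with one vertex, $p$ edges, and one 2-cell $\sigma_{\varphi,w}$ attached along each $r_{\varphi,w}$. Then $\pi_1(X)=\Gamma$.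

**Lemma 6.** $X$ is aspherical, and $\Gamma$ is torsion-free.

*Proof.* We first identify the universal cover $\widetilde X$ with $K_P$ for $P=\langle\langle R\rangle\rangle$, so that Proposition 3 applies. The 1-skeleton of $\widetilde X$ is $G_P$. Its 2-cells are attached along the paths with label $r_{\varphi,w}$ starting at a vertex $\gamma$, one for each $(\varphi,w,\gamma)$. Every closed path labelled by an element of $R$ is equivalent, under shift and inversion, to one of these. Suppose two of these paths are equivalent. By Lemma 5(a) the pairs $(\varphi,w)$ agree. The equivalence is a shift, since $r_{\varphi,w}$ is not conjugate to its inverse. The shift is trivial, since $r_{\varphi,w}$ is not a proper power. So the initial vertices agree. Hence $\widetilde X=K_P$.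

By Hurewicz every element of $H_2(\widetilde X)=\pi_2(\widetilde X)$ is the class of a sphere, hence is $0$ by Proposition 3 with $n=N\ge6$. So the simply connected 2-complex $\widetilde X$ is contractible. Thus $\Gamma$ has a finite-dimensional classifying space, and so does each of its subgroups. Nontrivial finite cyclic groups have infinite cohomological dimension, so $\Gamma$ is torsion-free. $\square$

Next we put the surfaces into $X$. For $x\in\mathbb V$ define $f_x:S_0\to X$ as follows. Vertices go to the vertex. The oriented edge $\varepsilon$ goes to the path labelled by the word substituted for $x_{\varepsilon,\,x+\Lambda_\varepsilon}$. The boundary of $\varphi$ then reads the word obtained from $\rho_{\varphi,\,x+\langle p_\varphi\rangle}$ by substitution, which is freely homotopic in the rose to $r_{\varphi,\,x+\langle p_\varphi\rangle}$. So $f_x$ extends over $\varphi$ by a homotopy in the rose followed by the 2-cell, with degree $1$. Hence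
$$s_x:=(f_x)_*[S_0]=\sum_\varphi\sigma_{\varphi,\;x+\langle p_\varphi\rangle}\ \in H_2(X)\subset C_2(X).\tag{10}$$
Each cell $\sigma_{\varphi,w}$ is used by exactly the $q$ surfaces with $x\in w$, as planned in Section 5.

## 9. Sums of functions constant along lines

By (10), any linear functional on $C_2(X)$, evaluated on the $s_x$, gives a function of $x$ that is a sum over $\varphi$ of functions constant along the lines parallel to $p_\varphi$. We need the dimension of the space of such functions and a lower bound for supports.

Let $\mathcal C$ be the space of functions $\theta:\mathbb V\to\mathbb C$ of the form $\theta(x)=\sum_\varphi\theta_\varphi(x+\langle p_\varphi\rangle)$. Put $\omega=e^{2\pi i/q}$ and $\hat\theta(\xi)=\sum_x\theta(x)\,\omega^{-\xi\cdot x}$ for $\xi\in\mathbb F_q^3$. The indicator function of a line parallel to some $p_\varphi$ lies in $\mathcal C$ and has $q$ points in its support. The next lemma says that cancellation between different directions cannot do much better.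

**Lemma 7.** (a) $\dim\mathcal C\ge cq^2-\binom c2q$. (b) Every nonzero integer-valued $\theta\in\mathcal C$ is nonzero at at least $q+1-c$ points.

*Proof of (a).* A function is invariant under translation by $p_\varphi$ exactly when $\hat\theta$ is supported on the plane $p_\varphi^\perp=\{\xi:\xi\cdot p_\varphi=0\}$. So $\mathcal C$ consists of all $\theta$ with $\operatorname{supp}\hat\theta\subset\bigcup_\varphi p_\varphi^\perp$, and $\dim\mathcal C=|\bigcup_\varphi p_\varphi^\perp|$. The $c$ planes are distinct, have $q^2$ points each, and pairwise intersect in $q$ points. Bonferroni's inequality gives (a).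

*Proof of (b).*

**Step 1: reduce to one variable.** Take $\xi_0$ with $\hat\theta(\xi_0)\ne0$. Take $\zeta\in\mathbb F_q^3$ with $\zeta\cdot p_\varphi\ne0$ for all $\varphi$; it exists since the $c$ planes to be avoided have at most $cq^2<q^3$ points. For $t,s\in\mathbb F_q$ let
$$G(t)=\sum_{\zeta\cdot x=t}\theta(x)\,\omega^{-\xi_0\cdot x}\in\mathbb Z[\omega],\qquad\hat G(s)=\sum_tG(t)\,\omega^{-st}=\hat\theta(\xi_0+s\zeta).$$
Then $\hat G(0)\ne0$. Also, $\hat G(s)$ can be nonzero only if $(\xi_0+s\zeta)\cdot p_\varphi=0$ for some $\varphi$. As $\zeta\cdot p_\varphi\ne0$, each $\varphi$ allows one $s$. Let $D\subset\{0,\dots,q-1\}$ represent $\operatorname{supp}\hat G$, so $1\le|D|\le c$.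

**Step 2: $G$ has at most $|D|-1$ zeros.** Here we use that a polynomial with few terms cannot vanish to high order at $1$ in $\mathbb F_q[z]$. Let
$$E(z)=\sum_{s\in D}\hat G(s)\,z^s\in\mathbb Z[\omega][z],\qquad\text{so that}\qquad E(\omega^t)=q\,G(t).$$
Since $\mathbb Z[\omega]/(1-\omega)\cong\mathbb Z/q$ (the $q$-th cyclotomic polynomial takes the value $q$ at $1$), the localization $\mathcal O$ of $\mathbb Z[\omega]$ at the prime $(1-\omega)$ is a discrete valuation ring with uniformizer $1-\omega$ and residue field $\mathbb F_q$. Dividing $E\neq0$ by a power of $1-\omega$ we get $E_1\in\mathcal O[z]$ with nonzero reduction $\bar E_1=\sum_{s\in D}a_sz^s\in\mathbb F_q[z]$.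

Let $G$ vanish at $l$ values of $t$. Then $E_1$ vanishes at the corresponding $l$ distinct elements $\omega^t$ of the domain $\mathcal O$. Splitting off monic linear factors one at a time, $E_1$ is divisible in $\mathcal O[z]$ by the product of the factors $z-\omega^t$. Since $\omega\equiv1$, it follows that $(z-1)^l$ divides $\bar E_1$. Suppose $l\ge|D|$. For $0\le i<|D|$ the polynomial $(z\,\frac{d}{dz})^i\bar E_1$ is still divisible by $(z-1)^{l-i}$, so it vanishes at $z=1$:
$$\sum_{s\in D}a_s\,s^i=0\quad\text{in }\mathbb F_q,\qquad0\le i<|D|.$$
The elements of $D$ are distinct mod $q$, so by Vandermonde all $a_s=0$, contrary to $\bar E_1\ne0$. Hence $l\le|D|-1$.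

**Step 3: back to $\theta$.** By Step 2, $|\operatorname{supp}G|\ge q-|D|+1\ge q+1-c$. Every $t\in\operatorname{supp}G$ equals $\zeta\cdot x$ for some $x\in\operatorname{supp}\theta$, and different $t$ need different $x$. $\square$

## 10. Counting cells in a $C(N+1)$ complex

We finish the proof of Theorem B. By Lemmas 5 and 6, $\Gamma$ is torsion-free with a finite $C'(\lambda)$ presentation on $p$ generators. Suppose $\Gamma$ embeds in $\Gamma'=\langle S'\mid R'\rangle$ with $R'$ symmetrized and satisfying $C(N+1)$. Since $X$ is aspherical, Lemma 4 gives a complex $\widehat K=K_P$ formed with $R'$ and a map $\Phi:X\to\widehat K$ with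
$$\Phi_*:H_2(X)\to H_2(\widehat K)\subset C_2(\widehat K)\quad\text{injective}.$$

**Step 1: upper bound.** Here we use that $\widehat K$ satisfies the stronger condition. The class of $\Phi f_x:S_0\to\widehat K$ is $\Phi_*s_x$. Proposition 3 with $n=N+1\ge7$ and (4) give $(N-5)|\Phi_*s_x|_1\le6\chi_-(S_0)=c(N-6)$. Summing over the $q^3$ elements of $\mathbb V$,
$$\sum_{x\in\mathbb V}|\Phi_*s_x|_1\le c\,q^3\,\frac{N-6}{N-5}.\tag{11}$$

**Step 2: many cells are used.** Let $H'\subset H_2(X)$ be the subgroup generated by all $s_x$. For a 2-cell $d$ of $\widehat K$ let $h_d:H'\to\mathbb Z$ be the coefficient of $\Phi_*(\cdot)$ at $d$, and put $\theta_d(x)=h_d(s_x)\in\mathbb Z$. Extend $h_d$ to a rational linear functional on $C_2(X)\otimes\mathbb Q$. Then (10) shows that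
$$\theta_d(x)=\sum_\varphi h_d(\sigma_{\varphi,\,x+\langle p_\varphi\rangle}),\qquad\text{so }\theta_d\in\mathcal C.$$
Let $\mathcal D=\{d:\theta_d\ne0\}$. It is finite, since there are finitely many chains $\Phi_*s_x$. If $d\notin\mathcal D$, then $h_d$ vanishes on the generators of $H'$, so $h_d=0$. As $\Phi_*$ is injective, so is $(h_d)_{d\in\mathcal D}:H'\to\mathbb Z^{\mathcal D}$, and therefore $|\mathcal D|\ge\operatorname{rank}H'$.

We compute this rank. By (10), the functions $x\mapsto\ell(s_x)$, with $\ell$ ranging over the linear functionals on $C_2(X)\otimes\mathbb C$, are exactly the elements of $\mathcal C$, because the values $\ell(\sigma_{\varphi,w})$ are arbitrary. The dimension of the space of these functions is the rank of the system $(s_x)_{x\in\mathbb V}$. So $\operatorname{rank}H'=\dim\mathcal C$, and by Lemma 7(a)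
$$|\mathcal D|\ge cq^2-\tbinom c2q .$$

**Step 3: every used cell is used often.** For $d\in\mathcal D$ the function $\theta_d\in\mathcal C$ is nonzero and integer-valued, so $\sum_x|\theta_d(x)|\ge|\operatorname{supp}\theta_d|\ge q+1-c$ by Lemma 7(b).

**Step 4: contradiction.** Put Steps 2 and 3 into (6), the sum over $x$ and $d$:
$$\sum_x|\Phi_*s_x|_1=\sum_{d\in\mathcal D}\sum_x|\theta_d(x)|\ \ge\ |\mathcal D|\,(q+1-c)\ \ge\ \Big(cq^2-\tbinom c2q\Big)(q+1-c).$$
The first factor is $cq^2\big(1-\frac{c-1}{2q}\big)$ and the second is $q\big(1-\frac{c-1}q\big)$. So the right side is larger than
$$cq^3\Big(1-\frac c{2q}\Big)\Big(1-\frac cq\Big)\ >\ cq^3\Big(1-\frac{3c}{2q}\Big)\ >\ cq^3\Big(1-\frac1{N-5}\Big)=cq^3\,\frac{N-6}{N-5}.$$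
The last inequality holds because (7) gives $\frac{3c}{2q}<\frac3{4(N-5)}<\frac1{N-5}$. This contradicts (11). Hence $\Gamma$ does not embed in $\Gamma'$, and Theorem B is proved. With $N=k+1$ and $\lambda=1/k$ so is Theorem A: the conjecture is true for every $p\ge2$ and $k\ge6$. $\blacksquare$
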